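\title{Additive functions with a linear relation along consecutive integers}

\begin{abstract}
Let $F_0,\dots,F_{k-1}$ be real-valued additive functions such that $F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)$ is an integer for all $n>1$. We prove that every $F_j$ takes integer values at all powers of all primes $p>k$. This confirms a conjecture of K\'atai for every $k$. The result holds for values in an arbitrary abelian group and for a relation that is assumed only on a set of natural density one, and we describe all solutions. The proof dilates the relation by primes, removes the resulting divisibility condition by an entropy argument, and eliminates all functions but one along cubes of primes. The resulting recurrence is then studied in the universal group of the relation, which turns out to be finitely generated.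
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A function $F:\mathbb N\to A$ with values in an abelian group $A$ is \emph{additive} if $F(mn)=F(m)+F(n)$ whenever $\gcd(m,n)=1$, and \emph{completely additive} if this holds for all $m,n$. An additive function has $F(1)=0$ and $F(n)=\sum_pF(p^{v_p(n)})$, where $v_p(n)$ is the exponent of the prime $p$ in $n$; its values at prime powers can be chosen freely. A real-valued additive function $F$ is \emph{of finite support mod $1$} if, for all but finitely many primes $p$, the numbers $F(p^a)$, $a=1,2,3,\dots$, are integers. Equivalently, the class of $F(n)$ modulo $1$ depends only on the exponents $v_p(n)$ for $p$ in a fixed finite set. The following conjecture is stated in \cite{Kat}.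

\medskip
\noindent\textbf{Conjecture} (K\'atai). \emph{Let $F_0,\dots,F_{k-1}:\mathbb N\to\mathbb R$ be additive functions such that
\begin{equation}\label{eq:katai}
F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)\equiv0\pmod 1
\end{equation}
for all $n>1$. Then each $F_j$ is of finite support mod $1$.}
\medskip

Both the hypothesis and the conclusion depend only on the functions $F_j\bmod 1$, which are additive with values in $\mathbb R/\mathbb Z$. So we work with an abelian group $A$ and the relation
\begin{equation}\label{eq:rel}
\sum_{j=0}^{k-1}F_j(n+j)=0 .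
\end{equation}
A set $\mathcal N\subset\mathbb N$ has \emph{natural density} $d$ if $|\mathcal N\cap[1,X]|/X\to d$ as $X\to\infty$.

\begin{example}[The case $k=1$]\label{ex:k1}
Suppose $F_0(n)=0$ for all $n$ in a set $\mathcal N$ of density $1$, and let $Q=q^c$ be a prime power. The integers $a$ with $q\nmid a$ have density $1-1/q>0$, while those with $a\notin\mathcal N$ or $Qa\notin\mathcal N$ have density $0$. For an $a$ in the first set but not in the second, $F_0(Q)=F_0(Qa)-F_0(a)=0$. Hence $F_0$ vanishes identically.
\end{example}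

For $k\ge3$ the functions need not vanish, because small primes can cancel each other.

\begin{example}[Cancellation at small primes]\label{ex:small}
Let $k\ge3$, let $p\le k$ be prime and let $x\in A$. In both cases below, all values at prime powers that are not specified are $0$.

If $p<k$, put $F_0(p^a)=x$ and $F_p(p^a)=-x$ for all $a\ge1$. Since $p\mid n$ if and only if $p\mid n+p$, relation \eqref{eq:rel} holds for all $n\ge1$.

If $p=k$, then $p$ is odd. Put $F_j(p^a)=x$ for all $j<k$ and $F_0(2^a)=F_1(2^a)=-x$ for all $a\ge1$. Exactly one of $n,\dots,n+k-1$ is divisible by $p$, and exactly one of $n,n+1$ is even. So the left side of \eqref{eq:rel} is $x-x=0$ for all $n\ge1$.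
\end{example}

A prime $p>k$ allows neither mechanism: it divides at most one of $n,\dots,n+k-1$, and for $n=1$ it divides none of them. By the Chinese remainder theorem the exponents of finitely many primes can be prescribed independently, so a nonzero value $F_j(p^a)$ could only be canceled by infinitely many other primes acting together. One is led to guess that $F_j(p^a)=0$ for $p>k$. The difficulty is that any change of $n$ that alters the exponent of $p$ also alters the large prime factors of all the $n+j$ in a way that one cannot prescribe. The guess is nevertheless correct.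

\begin{theorem}\label{thm:katai}
K\'atai's conjecture holds for every $k\ge1$.
\end{theorem}

\begin{theorem}\label{thm:main}
Let $k\ge1$, let $A$ be an abelian group, let $\mathcal N\subset\mathbb N$ have natural density $1$, and let $F_0,\dots,F_{k-1}:\mathbb N\to A$ be additive functions that satisfy \eqref{eq:rel} for all $n\in\mathcal N$.
\begin{enumerate}
\item[(i)] $F_j(p^a)=0$ for all primes $p>k$, all $a\ge1$ and all $j$.
\item[(ii)] For each prime $p\le k$ there is $c_p\in A$ such that
\[
h_p(n):=\sum_{j<k}F_j\bigl(p^{v_p(n+j)}\bigr)=c_p\qquad\text{for all }n\ge1,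
\]
and $\sum_{p\le k}c_p=0$. Conversely, any values $F_j(p^a)$ $(p\le k,\ a\ge1)$ with these properties, extended by $F_j(p^a)=0$ for $p>k$, give functions that satisfy \eqref{eq:rel} for all $n\ge1$. Moreover, for $p\le k$ the value $F_j(p^a)$ does not depend on $a$ as long as $p^a\ge k$.
\item[(iii)] If $k\ge3$, then for every prime $p\le k$ and every $x\in A$ there is a solution with $F_0(p)=x$. If $k\le2$, all $F_j$ vanish identically.
\item[(iv)] If all $F_j$ are completely additive, then all $F_j$ vanish identically.
\end{enumerate}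
\end{theorem}

Theorem~\ref{thm:katai} is part (i) with $A=\mathbb R/\mathbb Z$ and $\mathcal N=\{n\ge2\}$. Example~\ref{ex:k1} proves Theorem~\ref{thm:main} for $k=1$. \emph{From now on $k\ge2$.} Two remarks show which features of the hypothesis the proof has to use.

\begin{remark}[The relation must be exact]\label{rem:log}
Let $\theta\neq0$ be real, $F_0(n)=-\theta\log n$, $F_1(n)=\theta\log n$, and $F_j=0$ for $j\geq 2$. The left side of \eqref{eq:katai} is $\theta\log(1+1/n)$, which tends to $0$. But $\theta\log p$ is an integer for at most one prime $p$, since $\log p/\log p'$ is irrational for $p\ne p'$. An argument that sees the relation only up to errors that are small on average cannot exclude this example.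
\end{remark}

\begin{remark}[Density close to $1$ is not enough]\label{rem:density}
Let $z\geq 1$ be an integer and $x\neq0$. Put $F_j(p^a)=x$ if $p>z$ and $a\ge2$, and $F_j(p^a)=0$ otherwise. Then \eqref{eq:rel} holds unless $p^2\mid n+j$ for some $p>z$ and $j<k$, which happens for at most $k(X+k)\sum_{p>z}p^{-2}\le k(X+k)/z$ integers $n\le X$.
\end{remark}

\section{The method for $k=2$ and $k=3$}\label{sec:model}

This section explains the plan by a model computation under assumptions that are stronger than what is available. Nothing in it is used later.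

In Example~\ref{ex:k1} we multiplied by a prime power. For $k\ge2$ multiplication turns consecutive integers into an arithmetic progression, and this gives new relations. Let $k=2$ and suppose $F_0(n)+F_1(n+1)=0$ for all $n\geq 1$. Let $p$ be a prime and $a_p=F_0(p)+F_1(p)$. If $n=pm$ with $p\nmid m(m+1)$, then additivity gives
\begin{equation}\label{eq:model}
F_0(n)+F_1(n+p)=a_p .
\end{equation}
Assume for the moment that \eqref{eq:model} holds for \emph{all} $n$ when $p=3$ and when $p=5$. The relation for $p=3$ at $n+2$ and the relation for $p=5$ at $n$ both contain $F_1(n+5)$. Subtracting them gives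
\[
F_0(n+2)-F_0(n)=a_3-a_5 ,
\]
a relation for $F_0$ alone. Assume further that $MA=0$ for some $M\geq 1$. Adding $M$ of these identities gives $F_0(n+R)=F_0(n)$ with $R=2M$. If $Q$ is a prime power coprime to $R$, then $RQ\equiv R\pmod R$, so $F_0(R)+F_0(Q)=F_0(RQ)=F_0(R)$ and $F_0(Q)=0$. Thus $F_0$ is supported on the primes dividing $R$.

For $k=3$ the dilated relation is $F_0(n)+F_1(n+p)+F_2(n+2p)=a_p$, with $a_p=F_0(p)+F_1(p)+F_2(p)$, and two functions have to be eliminated. Take the four primes $5+2\omega_1+6\omega_2$, $\omega_1,\omega_2\in\{0,1\}$, which form a two-dimensional cube, and evaluate their relations at shifted points: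
\[
\begin{array}{c|c|ccc}
\text{sign}&p&F_0\text{ at}&F_1\text{ at}&F_2\text{ at}\\\hline
+&5&n+14&n+19&n+24\\
-&7&n+12&n+19&n+26\\
-&11&n+2&n+13&n+24\\
+&13&n&n+13&n+26
\end{array}
\]
Moving along the edge of length $2$ we shift by $1\cdot2$, which fixes the argument of $F_1$; moving along the edge of length $6$ we shift by $2\cdot6$, which fixes the argument of $F_2$. In the signed sum the last two columns cancel. With the shift operator $UF(n)=F(n+1)$, what remains is that $(1-U^{2})(1-U^{12})F_0$ is constant. In general a cube of dimension $k-1$ isolates one function, and one more difference removes the constant.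

Five things separate this model from a proof.
\begin{enumerate}
\item The dilated relation is known only for multiples of $p$. In Section~\ref{sec:entropy} an entropy argument shows that, at suitable scales $P$, it holds approximately for most $n$ and for half of the primes in $(P/2,P]$.
\item These primes cannot be chosen, and $P$ grows as the error shrinks. Section~\ref{sec:cubes} shows that they contain cubes in a positive proportion of all directions, and that this yields a vanishing $k$-th difference with a step $W$ depending only on $k$.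
\item The outcome is approximate, which by Remark~\ref{rem:log} is not enough. We make it exact by averaging over all solutions with values in $\mathbb R/\mathbb Z$, that is, over the characters of a universal group $\Gamma$ (Corollary~\ref{cor:exact}).
\item The values need not have bounded order. Section~\ref{sec:fg} shows that $\Gamma$ is finitely generated, so that its finite quotients detect every nonzero element.
\item Periodicity holds only outside a set of density $0$. In Section~\ref{sec:support} a theorem of Klurman replaces the one-line argument above.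
\end{enumerate}
Once finite support is known, the Chinese remainder theorem gives Theorem~\ref{thm:main} (Section~\ref{sec:class}).

\section{Conventions, tools and the universal group}\label{sec:tools}

\subsection*{Notation}
We write $\mathbb T=\mathbb R/\mathbb Z$, $\|x\|$ for the distance from $x\in\mathbb T$ to $0$, and $e(x)=e^{2\pi ix}$. The letters $p,q,\ell$ with or without primes denote primes, and $Q,Q'$ denote prime powers $q^c$ with $c\ge1$. For $Q=q^c$ we write $Q\|n$ if $v_q(n)=c$. For an integer $P$, let $\mathcal P_P$ be the set of primes in $(P/2,P]$. Subscripts in $\ll_k$ and $O_k$ indicate the dependence of the implied constant. If $\mathcal E\subset\mathbb N$ has density $0$ and $R\ge1$, $u$ are fixed integers, then $\{n:Rn+u\in\mathcal E\}$ has density $0$, since it has at most $|\mathcal E\cap[1,RX+|u|]|$ elements up to $X$. We use this without further comment.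

\subsection*{Results from analytic number theory}
By Chebyshev's estimates, $\sum_{p\le P}\log p\le2P$ and there are $O(x/\log x)$ prime powers up to $x$. By the prime number theorem, $|\mathcal P_P|\ge P/(3\log P)$ for large $P$. For each fixed $u\ge1$,
\begin{equation}\label{eq:phi}
\sum_{v\le x}\Bigl(\frac{v}{\varphi(v)}\Bigr)^u\ll_ux .
\end{equation}
Indeed, $(v/\varphi(v))^u=\sum_{d\mid v}g(d)$, where $g\ge0$ is multiplicative, supported on squarefree integers, and $g(p)=(1-1/p)^{-u}-1=O_u(1/p)$; so the sum is at most $x\sum_dg(d)/d=x\prod_p(1+g(p)/p)$, and the product converges.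

A function $f$ on $\mathbb N$ is \emph{multiplicative} if $f(1)=1$ and $f(mn)=f(m)f(n)$ for coprime $m,n$.

\begin{theorem}[Matom\"aki--Radziwi{\l}{\l}, {\cite[Theorem 1]{MR}}]\label{thm:MR}
There are absolute constants $C,C'>1$ such that for every multiplicative $f:\mathbb N\to[-1,1]$, all $2\le h\le X$ and all $\delta>0$,
\begin{equation}\label{eq:MR}
\Bigl|\frac1h\sum_{x\le m\le x+h}f(m)-\frac1X\sum_{X\le m\le2X}f(m)\Bigr|\le\delta+C'\frac{\log\log h}{\log h}
\end{equation}
for all but at most $CX\bigl(\frac{(\log h)^{1/3}}{\delta^2h^{\delta/25}}+\frac1{\delta^2(\log X)^{1/50}}\bigr)$ integers $x\in[X,2X]$.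
\end{theorem}

Applying this with $\delta/2$ in place of $\delta$ gives the form that we use: \emph{for every $\delta>0$ there is $h_0$ such that for each integer $h\ge h_0$ there is $X_1$ such that, for all $X\ge X_1$ and all multiplicative $f:\mathbb N\to[-1,1]$, the left side of \eqref{eq:MR} is at most $\delta$ for all but at most $\delta X$ integers $x\in[X,2X]$.} It will matter that $h_0$ and $X_1$ do not depend on $f$.

\begin{theorem}[Klurman \cite{Klu}]\label{thm:K}
If $f:\mathbb N\to\mathbb C$ is multiplicative and $\sum_{n\le x}|f(n+1)-f(n)|=o(x)$, then either $\sum_{n\le x}|f(n)|=o(x)$ or $f(n)=n^s$ for some $s$ with $\operatorname{Re}s<1$.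
\end{theorem}

\begin{theorem}[Sieve bound, {\cite[Theorem 2.3]{HR}}]\label{thm:S}
Let $\beta_1,\dots,\beta_m$ be distinct integers, let $E=\prod_{s<t}|\beta_s-\beta_t|$, and let $\rho(p)$ be the number of residue classes modulo $p$ occupied by the $-\beta_s$. If $\rho(p)<p$ for all $p$, $y\ge2$ and $E\le y^C$, then the number of integers $x$ in an interval of length $y$ with all $x+\beta_s$ prime is
\[
\ll_{m,C}\frac{y}{\log^my}\prod_p\Bigl(1-\frac{\rho(p)-1}{p-1}\Bigr)\Bigl(1-\frac1p\Bigr)^{1-m}.
\]
\end{theorem}

The product is at most $(E/\varphi(E))^m$. For $p\mid E$ the factor is at most $(1-1/p)^{-m}$. For $p\nmid E$ we have $\rho(p)=m$, and the factor equals $(1-m/p)(1-1/p)^{-m}$, which is at most $1$ by Bernoulli's inequality.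

\subsection*{Entropy}
For random variables with finitely many values, let $H(Y)=-\sum_y\Pr(Y=y)\log\Pr(Y=y)$, $H(Y|Z)=H(Y,Z)-H(Z)$, and let $I(Y;Z)=H(Y)-H(Y|Z)$ be the mutual information. We use the standard facts that $0\le H(Y)\le\log(\text{number of values of }Y)$, with equality on the right for the uniform law, that $H(Y)\le H(Y,Z)$, and that $H(Y_1,\dots,Y_m|Z)\le\sum_sH(Y_s|Z)$. Small mutual information means that events which are very unlikely for independent variables remain unlikely.

\begin{lemma}\label{lem:dp}
Let $\lambda$ be the joint law of $(Y,Z)$ and let $\lambda'$ be the product of the laws of $Y$ and $Z$. If $\lambda'(\mathcal A)\le e^{-t}$ with $t>0$, then $\lambda(\mathcal A)\le(I(Y;Z)+\log2)/t$.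
\end{lemma}

\begin{proof}
Expanding the definitions gives $I(Y;Z)=\sum_w\lambda(w)\log(\lambda(w)/\lambda'(w))$, summed over the $w$ with $\lambda(w)>0$; for these $\lambda'(w)>0$. Let $\beta=\lambda(\mathcal A)$. By Jensen's inequality the terms with $w\in\mathcal A$ contribute at least $\beta\log(\beta/\lambda'(\mathcal A))\ge\beta\log\beta+\beta t$, and the remaining terms contribute at least $(1-\beta)\log(1-\beta)$. Finally, $\beta\log\beta+(1-\beta)\log(1-\beta)\ge-\log2$.
\end{proof}

We also use Hoeffding's inequality: if $Z_1,\dots,Z_n$ are independent with mean $0$ and values in $[-2,2]$, then $\Pr(\sum_sZ_s\ge\eta n)\le e^{-\eta^2n/8}$ for $\eta>0$.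

\subsection*{The universal group}
Fix $k\geq 2$ and a set $\mathcal N$ of density $1$. A \emph{solution in $A$} is a $k$-tuple of additive functions $F_j:\mathbb N\to A$ that satisfy \eqref{eq:rel} for all $n\in\mathcal N$. Let $\Gamma$ be the abelian group generated by symbols $[j,Q]$, for $0\le j<k$ and $Q$ a prime power, subject to the relations
\[
\sum_{j<k}[j,n+j]=0\quad(n\in\mathcal N),\qquad\text{where }[j,n]:=\sum_{Q\|n}[j,Q].
\]
The functions $n\mapsto[j,n]$ form a solution in $\Gamma$. Since additive functions are determined by free values at prime powers, solutions in $A$ correspond bijectively to homomorphisms $F:\Gamma\to A$ through $F_j(n)=F([j,n])$. An identity among the $[j,n]$ therefore holds for every solution in every group. Conversely, an element of $\Gamma$ that is killed by all homomorphisms to $\mathbb T$ is $0$, so analytic information about solutions in $\mathbb T$ can be turned into identities in $\Gamma$.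

\section{Dilated relations hold for many primes}\label{sec:entropy}

This section and the next prove the following statement. For a function $F$ on $\mathbb N$ we have $(1-U^W)^kF(n)=\sum_{s=0}^k(-1)^s\binom ksF(n+sW)$.

\begin{proposition}\label{prop:local}
There is an integer $W\ge1$, depending only on $k$, such that for every solution $(F_j)$ in $\mathbb T$ and every $0\le i<k$,
\[
\frac1X\sum_{n\le X}\bigl\|(1-U^W)^kF_i(n)\bigr\|\to0\qquad(X\to\infty).
\]
\end{proposition}

Fix a solution $(F_j)$ in $\mathbb T$. It suffices to show that every sequence of integers $X\to\infty$ has a subsequence along which the averages tend to $0$, with $W$ independent of the solution and of the sequence. Fix such a sequence.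

\subsection*{The limit system}
We will let $X\to\infty$ first and vary the prime $p$ afterwards. It is convenient to record the limit $X\to\infty$ once, as a probability space that describes the joint distribution of the values $F_j(n+h)$ for bounded $h$ and of the residues of $n$. Residues are recorded in the ring $\widehat{\mathbb Z}=\varprojlim\mathbb Z/m\mathbb Z$ of profinite integers. It is compact and metrizable and contains $\mathbb Z$, and the maps $b\mapsto b\bmod m$ are continuous. We write $m\mid b$ if $b\bmod m=0$; this defines a set that is open and closed.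

Put $F_j(n)=0$ for $n\le0$. Let $\Omega=(\mathbb T^k)^{\mathbb Z}\times\widehat{\mathbb Z}$, a compact metrizable space with points $(y,b)$, $y=(y_j(h))_{j<k,\,h\in\mathbb Z}$. Let $\tau(y,b)=(y(\cdot+1),b+1)$, a homeomorphism of $\Omega$, and let $z_n=((F_j(n+h))_{j,h},n)$, so that $\tau z_n=z_{n+1}$. Let $\mu_X$ be the average of the point masses at $z_1,\dots,z_X$. After passing to a subsequence, $\mu_X$ converges weak-$*$ to a Borel probability measure $\mu$. For a prime $p$ let $a_p=\sum_{j<k}F_j(p)$.

\begin{lemma}\label{lem:limit}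
The measure $\mu$ is $\tau$-invariant, and $b\bmod m$ is uniformly distributed on $\mathbb Z/m\mathbb Z$ for every $m$. For $\mu$-almost every $(y,b)$, all $n\in\mathbb Z$ and all primes $p$,
\begin{equation}\label{eq:dil}
p\mid b+n\ \text{ and }\ p^2\nmid b+n+pj\ (0\le j<k)\quad\Longrightarrow\quad\sum_{j<k}y_j(n+pj)=a_p .
\end{equation}
\end{lemma}

\begin{proof}
For continuous $\psi$ we have $|\int\psi\circ\tau\,d\mu_X-\int\psi\,d\mu_X|\le2\sup|\psi|/X$, which gives invariance. The law of $b\bmod m$ is then invariant under adding $1$, hence uniform.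

Let $\mathcal K_p$ be the set of points for which \eqref{eq:dil} holds with $n=0$. It is the union of the closed set where the hypothesis fails and the closed set where the conclusion holds. Suppose $n\ge1$, $p\mid n$, $n/p\in\mathcal N$ and $p^2\nmid n+pj$ for all $j<k$. Then $p$ is coprime to each $n/p+j$, and
\[
\sum_jF_j(n+pj)=\sum_jF_j(p)+\sum_jF_j(n/p+j)=a_p .
\]
So $z_n\notin\mathcal K_p$ is possible only if $p\mid n$ and $n/p\notin\mathcal N$, and $\mu_X(\mathcal K_p)\to1$ because $\mathcal N$ has density $1$. For a closed set, $\mu(\mathcal K_p)\ge\limsup\mu_X(\mathcal K_p)=1$. The lemma follows by intersecting the countably many sets $\tau^{-n}\mathcal K_p$, each of full measure.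
\end{proof}

For measurable $f:\Omega\to\mathbb T$ let $Uf=f\circ\tau$ and $\|f\|_\mu=\int\|f\|\,d\mu$. Then $\|f+f'\|_\mu\le\|f\|_\mu+\|f'\|_\mu$ and $\|{-f}\|_\mu=\|Uf\|_\mu=\|f\|_\mu$. Write $y_j$ for the coordinate function $y_j(0)$, so that $U^ny_j=y_j(n)$, and let
\[
R_p=\sum_{j<k}U^{pj}y_j .
\]

\subsection*{Removing the divisibility condition}
By \eqref{eq:dil}, $R_p=a_p$ on most of the event $p\mid b$, which has probability only $1/p$. If $y$ were independent of $b\bmod p$, the same would hold on most of $\Omega$. For a given $p$ there is no reason for independence. But a window of $y$ of length $kP$ cannot carry much information about the residues modulo the primes in $\mathcal P_P$ at \emph{every} scale $P$: information at one scale lowers the entropy per site at a larger scale, and the entropy per site is bounded.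

\begin{proposition}\label{prop:good}
For every $\varepsilon>0$ there are arbitrarily large integers $P$ and sets $\mathcal G\subset\mathcal P_P$ with $|\mathcal G|\ge|\mathcal P_P|/2$ such that $\|R_p-a_p\|_\mu\le\varepsilon$ for all $p\in\mathcal G$.
\end{proposition}

To work with finite entropies we round. Fix an integer $V\ge1$ and $\eta\in(0,1)$. For $x\in\mathbb T$ represented in $[0,1)$ let $\tilde x=\lfloor Vx\rfloor/V$, so that $\tilde x$ takes $V$ values and $\|x-\tilde x\|<1/V$. Let $\tilde y_j(n)$ be the rounding of $y_j(n)$, and let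
\[
Y_N=(\tilde y_j(n))_{j<k,\ 1\le n\le N},\qquad b_P=(b\bmod p)_{p\in\mathcal P_P},\qquad I(P)=I(Y_{kP};b_P).
\]
By Lemma~\ref{lem:limit} and the Chinese remainder theorem, $b_P$ is uniform on $\prod_{p\in\mathcal P_P}\mathbb Z/p\mathbb Z$. So its coordinates are independent, and $H(b_P)=\sum_{p\in\mathcal P_P}\log p\le2P$.

\begin{lemma}[Entropy decrement]\label{lem:ent}
There are arbitrarily large integers $P$ with $I(P)\le\eta^3|\mathcal P_P|$.
\end{lemma}

\begin{proof}
Suppose that $I(P)>\eta^3|\mathcal P_P|$ for all $P\ge P_*$. Let $m(P)=\lceil12\eta^{-3}\log P\rceil$, and take $P_*\geq 3$ so large that $|\mathcal P_P|\ge P/(3\log P)$ and $m(P)\le(\log P)^2$ for $P\ge P_*$. Let $\theta(P)=H(Y_{kP})/(kP)$, so that $0\le\theta(P)\le k\log V$.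

Let $P\ge P_*$, $N=kP$ and $m=m(P)$. Split $Y_{mN}$ into the blocks $Y_N\circ\tau^{sN}$, $0\le s<m$. The variable $b_P\circ\tau^{sN}=b_P+sN$ is a bijective function of $b_P$, so by invariance
\[
H(Y_N\circ\tau^{sN}|b_P)=H(Y_N\circ\tau^{sN}|b_P\circ\tau^{sN})=H(Y_N|b_P)=H(Y_N)-I(P).
\]
Therefore $H(Y_{mN})\le H(b_P)+H(Y_{mN}|b_P)\le2P+m(H(Y_N)-I(P))$. The cost $2P$ of revealing $b_P$ is paid once, while the gain $I(P)$ occurs $m$ times. Dividing by $mN=k(mP)$,
\[
\theta(mP)\le\theta(P)-\frac{\eta^3}{3k\log P}+\frac2{mk}\le\theta(P)-\frac{\eta^3}{6k\log P}.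
\]
Let $P_0=P_*$, $P_{s+1}=m(P_s)P_s$ and $u_s=\log P_s$. Then $u_s\to\infty$ and $u_{s+1}-u_s=\log m(P_s)\le2\log u_s$, so
\[
\frac2{u_s}\ge\frac{u_{s+1}-u_s}{u_s\log u_s}\ge\int_{u_s}^{u_{s+1}}\frac{du}{u\log u}.
\]
The integral $\int^\infty du/(u\log u)$ diverges, hence $\sum_s1/\log P_s=\infty$ and $\theta(P_s)\to-\infty$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:good}]
Let $P$ be large and as in Lemma~\ref{lem:ent}, and write $\mathcal P=\mathcal P_P$. For $p\in\mathcal P$ let $D_p(n)$ be the event $\|\sum_j\tilde y_j(n+pj)-a_p\|>k/V$. By invariance its probability $\mu(D_p)$ does not depend on $n$. If $\sum_jy_j(n+pj)=a_p$, then $D_p(n)$ fails, since rounding moves the sum by less than $k/V$. So by \eqref{eq:dil}, up to a null set, $D_p(n)$ and $p\mid b+n$ together force $p^2\mid b+n+pj$ for some $j<k$. Thus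
\begin{equation}\label{eq:both}
\mu\bigl(D_p(n)\text{ and }p\mid b+n\bigr)\le k/p^2 ,
\end{equation}
whereas independence would give $\mu(D_p)/p$. The following variable measures the discrepancy:
\[
Z=\sum_{p\in\mathcal P}Z_p,\qquad Z_p=\sum_{n=1}^P\Bigl(\frac1p-1_{p\mid b+n}\Bigr)1_{D_p(n)} .
\]
For $1\le n\le P$ we have $n+pj\le kP$, so $D_p(n)$ is determined by $Y_{kP}$, and $Z_p$ is a function of $Y_{kP}$ and $b\bmod p$. Also $|Z_p|\le2$: the positive terms add up to at most $P/p<2$, and at most two $n\in[1,P]$ satisfy $p\mid b+n$.

\emph{Lower bound for the mean.} By \eqref{eq:both} and $P/2<p\le P$,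
\[
\mathbb EZ\ge\sum_{p\in\mathcal P}\Bigl(\frac Pp\mu(D_p)-\frac{Pk}{p^2}\Bigr)\ge\sum_{p\in\mathcal P}\mu(D_p)-\frac{4k|\mathcal P|}P .
\]

\emph{Upper bound for the mean.} Under the product of the laws of $Y_{kP}$ and $b_P$, and for each fixed value of $Y_{kP}$, the $Z_p$ are independent with mean $0$. By Hoeffding's inequality the event $Z\ge\eta|\mathcal P|$ has probability at most $e^{-\eta^2|\mathcal P|/8}$ under the product law. By Lemma~\ref{lem:dp} its true probability $\beta$ satisfies
\[
\beta\le\frac{8(I(P)+\log2)}{\eta^2|\mathcal P|}\le8\eta+\frac{8\log2}{\eta^2|\mathcal P|}.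
\]
Since $Z\le2|\mathcal P|$, we get $\mathbb EZ\le\eta|\mathcal P|+2\beta|\mathcal P|$.

Comparing the two bounds gives $|\mathcal P|^{-1}\sum_p\mu(D_p)\le17\eta+o(1)\le18\eta$ for $P$ large. So the set $\mathcal G$ of $p\in\mathcal P$ with $\mu(D_p)\le36\eta$ contains at least half of $\mathcal P$. Outside $D_p(0)$ we have $\|R_p-a_p\|\le2k/V$, and $\|\cdot\|\le\frac12$ everywhere. Hence $\|R_p-a_p\|_\mu\le2k/V+18\eta$ for $p\in\mathcal G$, which is at most $\varepsilon$ if $V$ is large and $\eta$ is small.
\end{proof}

\section{Cubes of primes and elimination}\label{sec:cubes}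

Let $r=k-1\ge1$. For a set $\mathcal G$ of integers and $\mathbf d\in\mathbb Z^s$ let
\[
T(\mathbf d)=\#\bigl\{x\in\mathbb Z:\ x+\omega\cdot\mathbf d\in\mathcal G\text{ for all }\omega\in\{0,1\}^s\bigr\}
\]
be the number of cubes in $\mathcal G$ with directions $\mathbf d$. A single cube of dimension $r$ gives a difference equation for $y_i$, but its steps may be as large as $P$, and $P$ depends on $\varepsilon$. To reach a bounded step we subtract nearby directions, and for this the set of available directions must have positive density in its box, although $\mathcal G$ itself has density about $1/\log P$.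

\begin{lemma}\label{lem:cubes}
There is $c=c(k)\in(0,1]$ such that the following holds for all large $P$. Let $\mathcal G\subset\mathcal P_P$ with $|\mathcal G|\ge|\mathcal P_P|/2$, let $B=\lfloor P/2\rfloor$ and $\mathcal C=\{\mathbf d\in\mathbb Z^r:T(\mathbf d)>0\}$. Then $\mathcal C\subset[-B,B]^r$ and $|\mathcal C|\ge c(2B+1)^r$.
\end{lemma}

\begin{proof}
If $T(\mathbf d)>0$, each coordinate of $\mathbf d$ is a difference of two elements of $(P/2,P]$, so it lies in $[-B,B]$. We bound the total number of cubes from below by counting, and the number of cubes in each direction from above by the sieve; the powers of $\log P$ in the two bounds match. Let $m=2^r$.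

\emph{Lower bound.} Let $T_s=\sum_{\mathbf d\in\mathbb Z^s}T(\mathbf d)$. Then $T_1=|\mathcal G|^2$. A cube of dimension $s+1$ is an ordered pair of cubes of dimension $s$ with the same directions, and at most $(2B+1)^s\le(2P)^s$ directions occur. By the Cauchy--Schwarz inequality, $T_{s+1}=\sum_{\mathbf d\in\mathbb Z^s}T(\mathbf d)^2\ge T_s^2/(2P)^s$. Induction gives $T_s\ge|\mathcal G|^{2^s}(2P)^{-(2^s-s-1)}$, because $2(2^s-s-1)+s=2^{s+1}-(s+1)-1$. With $|\mathcal G|\ge P/(6\log P)$ we obtain $T_r\gg_kP^{r+1}(\log P)^{-m}$.

Consider the $m'=\binom m2$ linear forms $(\omega-\omega')\cdot\mathbf d$, one for each pair of distinct vertices $\omega,\omega'\in\{0,1\}^r$. Each form has a coefficient $\pm1$, so on $[-B,B]^r$ it takes each value at most $(2B+1)^{r-1}$ times, and it is bounded by $rB$ in absolute value. Call $\mathbf d$ \emph{degenerate} if some form vanishes at $\mathbf d$. The degenerate $\mathbf d$ contribute at most $m'(2B+1)^{r-1}P=o(T_r)$ to $T_r$. So the nondegenerate $\mathbf d$ contribute at least $T_r/2$ for large $P$.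

\emph{Upper bound.} Let $\mathbf d\in[-B,B]^r$ be nondegenerate. Apply Theorem~\ref{thm:S} to the $m$ distinct integers $\omega\cdot\mathbf d$, with $y=P$ and $x$ in $(P/2,P]$. Here $E$ is the product of the absolute values $v_1,\dots,v_{m'}$ of the forms, so $E\le(rP)^{m'}\le P^{2m'}$. If $\rho(p)<p$ for all $p$, then $T(\mathbf d)\ll_kP(\log P)^{-m}(E/\varphi(E))^m$. If $\rho(p_0)=p_0$ for some $p_0$, then $p_0\le m<P/2$, and for every $x$ some $x+\omega\cdot\mathbf d$ is divisible by $p_0$ and hence not in $\mathcal G$; so $T(\mathbf d)=0$ and the bound holds as well. From $v/\varphi(v)=\prod_{p\mid v}(1-1/p)^{-1}$ we get $E/\varphi(E)\le\prod_tv_t/\varphi(v_t)$, and a product of $m'$ positive numbers is at most the sum of their $m'$-th powers. By \eqref{eq:phi},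
\[
\sum_{\mathbf d\ \text{nondeg.}}\Bigl(\frac E{\varphi(E)}\Bigr)^{2m}\le m'(2B+1)^{r-1}\cdot2\sum_{v\le rB}\Bigl(\frac v{\varphi(v)}\Bigr)^{2mm'}\ll_kP^r .
\]
Hence $\sum_{\text{nondeg.}}T(\mathbf d)^2\ll_kP^{r+2}(\log P)^{-2m}$. By the Cauchy--Schwarz inequality,
\[
|\mathcal C|\ge\frac{(T_r/2)^2}{\sum_{\text{nondeg.}}T(\mathbf d)^2}\gg_k\frac{P^{2r+2}(\log P)^{-2m}}{P^{r+2}(\log P)^{-2m}}=P^r .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
With $c$ as in Lemma~\ref{lem:cubes}, put
\[
c_0=c\,2^{-r},\qquad W_0=\lfloor2/c_0\rfloor!,\qquad W=(k-1)!\,W_0 .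
\]
These depend only on $k$. Fix $i$, let $j_1,\dots,j_r$ be the elements of $\{0,\dots,k-1\}\setminus\{i\}$, and let $e_s=i-j_s$, so that $0<|e_s|\le k-1$. For $\mathbf d\in\mathbb Z^r$ put
\[
\Phi(\mathbf d)=\Bigl\|(1-U^W)\prod_{s=1}^r\bigl(1-U^{e_sd_s}\bigr)y_i\Bigr\|_\mu .
\]
Let $\varepsilon>0$. Take $P,\mathcal G$ as in Proposition~\ref{prop:good}, with $P$ so large that Lemma~\ref{lem:cubes} applies and $c_0(2B+1)\ge2$.

\emph{Step 1: $\Phi(\mathbf d)\le2^k\varepsilon$ for $\mathbf d\in\mathcal C$.} Let $p+\omega\cdot\mathbf d\in\mathcal G$ for all $\omega\in\{0,1\}^r$, and let $|\omega|=\sum_s\omega_s$. As in the table of Section~\ref{sec:model}, a move along the edge $d_s$ is accompanied by a shift by $-j_sd_s$: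
\[
\sum_\omega(-1)^{|\omega|}U^{-\sum_s\omega_sj_sd_s}R_{p+\omega\cdot\mathbf d}
=\sum_{j<k}U^{pj}\sum_\omega(-1)^{|\omega|}U^{\sum_s\omega_sd_s(j-j_s)}y_j
=\sum_{j<k}U^{pj}\prod_{s=1}^r\bigl(1-U^{(j-j_s)d_s}\bigr)y_j .
\]
For $j=j_s$ the $s$-th factor is $0$, so only the term $U^{pi}\prod_s(1-U^{e_sd_s})y_i$ survives. The left side is within $2^r\varepsilon$, in $\|\cdot\|_\mu$, of the constant $\sum_\omega(-1)^{|\omega|}a_{p+\omega\cdot\mathbf d}$. This constant depends on the cube and is unknown. The operator $1-U^W$ kills it and at most doubles the error, and $U^{pi}$ preserves $\|\cdot\|_\mu$.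

\emph{Step 2: $\Phi$ is subadditive and even in each coordinate}, the other coordinates being fixed at arbitrary integers. This follows from
\[
1-U^{e(d+d')}=(1-U^{ed})+U^{ed}(1-U^{ed'}),\qquad1-U^{-ed}=-U^{-ed}(1-U^{ed}),
\]
since all these operators commute.

\emph{Step 3: dense fibers.} We want to move the coordinates, one at a time, to the targets $W_s=W/e_s$. Each $W_s$ is an integer multiple of $W_0$, possibly negative, with $|W_s|\le W$. Let $\mathcal C_0=\mathcal C$. For $1\le s\le r$ let $\mathcal C_s\subset[-B,B]^{r-s}$ be the set of $(d_{s+1},\dots,d_r)$ whose fiber $\{d_s:(d_s,d_{s+1},\dots,d_r)\in\mathcal C_{s-1}\}$ has at least $c2^{-s}(2B+1)$ elements. We claim that $|\mathcal C_s|\ge c2^{-s}(2B+1)^{r-s}$. For $s=0$ this is Lemma~\ref{lem:cubes}. If it holds for $s-1$, then the smaller fibers cover at most $c2^{-s}(2B+1)^{r-s+1}$ elements of $\mathcal C_{s-1}$, so at least as many lie in fibers over $\mathcal C_s$, and each fiber has at most $2B+1$ elements. In particular $\mathcal C_r$, a subset of a one-point set, is not empty.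

A fiber over a point of $\mathcal C_s$ has $t\ge c_0(2B+1)\ge2$ elements in $[-B,B]$. Its smallest gap $g=d-d'$ satisfies $1\le g\le2B/(t-1)\le4B/t<2/c_0$, so $g\mid W_0$ and $g\mid W_s$. Thus $W_s=(W_s/g)(d-d')$ is a signed sum of at most $2W$ elements of the fiber.

\emph{Step 4.} We show by induction on $s$ that
\[
\Phi(W_1,\dots,W_s,d_{s+1},\dots,d_r)\le(2W)^s2^k\varepsilon\qquad\text{for }(d_{s+1},\dots,d_r)\in\mathcal C_s .
\]
The case $s=0$ is Step 1. If $(d_{s+1},\dots,d_r)\in\mathcal C_s$, then the bound for $s-1$ applies to $(W_1,\dots,W_{s-1},d_s,\dots,d_r)$ for every $d_s$ in the fiber, and Steps 2 and 3 allow us to replace $d_s$ by $W_s$ at the cost of a factor $2W$. For $s=r$, since $e_sW_s=W$ for all $s$, we obtain $\|(1-U^W)^ky_i\|_\mu\le(2W)^{k-1}2^k\varepsilon$.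

As $W$ does not depend on $\varepsilon$, we conclude that $\|(1-U^W)^ky_i\|_\mu=0$. The function $\|(1-U^W)^ky_i\|$ is continuous on $\Omega$ and equals $\|(1-U^W)^kF_i(n)\|$ at $z_n$. So the averages in the proposition tend to $0$ along the subsequence.
\end{proof}

For a single function the conclusion of Proposition~\ref{prop:local} does not imply finite support: $\theta\log n$ satisfies it, because $\theta\log(n+W)-\theta\log n\to0$. But the proposition holds for all solutions in $\mathbb T$ with the same $W$, and a nonzero element of $\Gamma$ is far from $0$ under an average character.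

\begin{corollary}\label{cor:exact}
Let $\gamma_{i,n}=\sum_{s=0}^k(-1)^s\binom ks[i,n+sW]\in\Gamma$. The set
\[
\mathcal E=\{n\ge1:\gamma_{i,n}\ne0\text{ for some }i\}
\]
has natural density $0$.
\end{corollary}

\begin{proof}
The group $G=\operatorname{Hom}(\Gamma,\mathbb T)$ is a closed subgroup of $\mathbb T^\Gamma$, hence compact; let $dF$ be its Haar probability measure. If $\gamma\ne0$, there is $F'\in G$ with $F'(\gamma)\ne0$. Translation by $F'$ multiplies $\int_Ge(F(\gamma))\,dF$ by $e(F'(\gamma))\neq1$, so this integral is $0$. Hence $\int_G|1-e(F(\gamma))|^2\,dF=2-2\operatorname{Re}\int_Ge(F(\gamma))\,dF$ equals $2$ if $\gamma\ne0$, and the integral is $0$ if $\gamma=0$. Since $|1-e(x)|^2\le4\pi^2\|x\|^2\le2\pi^2\|x\|$, Proposition~\ref{prop:local} gives $\frac1X\sum_{n\le X}|1-e(F(\gamma_{i,n}))|^2\to0$ for each $F\in G$. These averages are bounded by $4$. Integrating over $G$ and using bounded convergence, we get $\frac2X\#\{n\le X:\gamma_{i,n}\ne0\}\to0$ for each $i$.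
\end{proof}

\section{The universal group is finitely generated}\label{sec:fg}

\begin{proposition}\label{prop:fg}
The group $\Gamma$ is finitely generated.
\end{proposition}

For $n\notin\mathcal E$ the identity $\gamma_{i,n}=0$ is a linear recurrence of span $K=kW$ with extreme coefficients $\pm1$. On a window of integers that avoids $\mathcal E$, any $K$ consecutive values $[i,n]$ therefore determine all the others. We apply this in a quotient $\Gamma/\Gamma_Y$, in which the generators at small prime powers are killed, and show that all other generators die as well.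

For $Y\ge k$ let $\Gamma_Y$ be the subgroup generated by the finitely many $[j,Q]$ with $Q\le Y$. Let $\bar F_j(n)$ be the image of $[j,n]$ in $\Gamma/\Gamma_Y$, let $\mathcal Q$ be the set of prime powers $Q$ with $\bar F_j(Q)\ne0$ for some $j$, and let
\[
S(z)=\sum_{Q\in\mathcal Q,\ Q\le z}\frac1Q,\qquad\sigma=\frac1{50kK}.
\]
Then $\mathcal Q\subset(Y,\infty)$. Let $\nu(n)$ be the number of $Q\in\mathcal Q$ with $Q\|n$. Call $n$ \emph{clean} if $\nu(n)=0$ and \emph{dirty} otherwise. If $n$ is clean, then $\bar F_j(n)=0$ for all $j$. If $\nu(n)=1$, with $Q\in\mathcal Q$ and $Q\|n$, then $\bar F_j(n)=\bar F_j(Q)$ for all $j$, and this is nonzero for some $j$. For $\nu(n)\ge2$ cancellation is possible and we know nothing.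

The plan is a bootstrap. If $S$ is small, then most integers are clean, the recurrence forces all $\bar F_j$ to vanish at almost all integers, and so there are very few $n$ with $\nu(n)=1$. The proportion of such $n$ is comparable to $S$, so $S$ is smaller still. Averaging alone would not do: it bounds the proportion of windows without $K$ consecutive clean integers by a multiple of $KS$, which is too weak to improve the bound on $S$. Theorem~\ref{thm:MR} makes this proportion as small as we like.

\begin{lemma}\label{lem:boot}
Let $t(X)=\sum_{X/10<Q\le4X}1/Q$, summed over all prime powers. There is an integer $X_0\ge k$, independent of $Y$, such that for all integers $X\ge X_0$ we have $t(X)\le\sigma/16$, and $S(2X)\le\sigma$ implies $S(2X)\le\sigma/2$.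
\end{lemma}

\begin{proof}
Let $\delta=\sigma/56$, which is less than $1/(8K)$. Take $h_0$ as in the form of Theorem~\ref{thm:MR} stated after it, fix an integer $h\ge\max(h_0,4K)$, and take the corresponding $X_1$. Choose $X_0\ge\max(k,h,X_1)$ such that for $X\ge X_0$ we have $(h+1)|\mathcal E\cap[1,3X]|\le\delta X$ and $t(X)\le\sigma/16$. This is possible by Corollary~\ref{cor:exact} and because $t(X)=O(1/\log X)$: there are $O(X/\log X)$ terms, each less than $10/X$. None of these choices involves $Y$. Let $X\ge X_0$ and $S(2X)\le\sigma$.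

\emph{Clean runs in almost all windows.} For coprime $m,n$ we have $Q\|mn$ if and only if $Q\|m$ or $Q\|n$. So the indicator function $f$ of the clean integers is multiplicative. The number of dirty $n\in[X,2X]$ is at most
\[
\sum_{Q\in\mathcal Q,\ Q\le2X}\Bigl(\frac XQ+1\Bigr)\le3XS(2X)\le\frac X{8K},
\]
so $\frac1X\sum_{X\le m\le2X}f(m)\ge1-\frac1{8K}$. By Theorem~\ref{thm:MR}, for all but $\delta X$ integers $n\in[X,2X]$ the window $[n,n+h]$ contains at least $h(1-\frac1{4K})$ clean integers, that is, at most $1+\frac h{4K}$ dirty ones. Such a window contains $K$ consecutive clean integers. Otherwise each of $\lfloor(h+1)/K\rfloor>h/K-1$ disjoint blocks of length $K$ would contain a dirty integer, and $h/K-1<1+\frac h{4K}$ contradicts $h\ge4K$.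

\emph{Propagation.} At most $(h+1)|\mathcal E\cap[1,3X]|\le\delta X$ integers $n\in[X,2X]$ have a window that meets $\mathcal E$. Let $n$ be outside both exceptional sets and fix $i$. For $m\in[n,n+h-K]$ we have $\sum_{s=0}^k(-1)^s\binom ks\bar F_i(m+sW)=0$. Suppose $\bar F_i$ vanishes on $[u,u+K-1]\subset[n,n+h]$. If $u+K\le n+h$, the relation with $m=u$ gives $\bar F_i(u+K)=0$. If $u-1\ge n$, the relation with $m=u-1$ gives $\bar F_i(u-1)=0$. Repeating this, $\bar F_i$ vanishes on the whole window. In particular $\bar F_i(n)=0$ for all $i$, so $\nu(n)\ne1$. Hence the number $N_1$ of $n\in[X,2X]$ with $\nu(n)=1$ satisfies $N_1\le2\delta X=\sigma X/28$.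

\emph{Lower bound for $N_1$.} For every integer $\nu\ge0$ we have $1_{\nu=1}\ge\nu-\nu(\nu-1)$. For $Q=q^c\le X/10$,
\[
\#\{n\in[X,2X]:Q\|n\}\ge\Bigl(\frac XQ-1\Bigr)-\Bigl(\frac X{qQ}+1\Bigr)\ge\frac X{2Q}-2\ge\frac{3X}{10Q}.
\]
If $Q\ne Q'$, $Q\|n$ and $Q'\|n$, then $Q,Q'$ are coprime and $QQ'\mid n\le2X$; there are at most $X/(QQ')+1\le3X/(QQ')$ such $n$ in $[X,2X]$. Summing over $Q$ and over ordered pairs $(Q,Q')$ gives $N_1\ge X(0.3\,S(X/10)-3S(2X)^2)$. Now $S(X/10)\ge S(2X)-t(X)$, and $3S(2X)^2\le0.15\,S(2X)$ since $S(2X)\le\sigma\le1/20$. Therefore $\sigma/28\ge0.15\,S(2X)-0.3\,t(X)$, and $S(2X)\le7\cdot\sigma/28+2t(X)\le\sigma/4+\sigma/8<\sigma/2$.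
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fg}]
Since $X_0$ does not depend on $Y$, we may take $Y=2X_0$. Then $S(2X_0)=0$. If $X=2^sX_0$ and $S(2X)\le\sigma$, then Lemma~\ref{lem:boot} gives $S(4X)\le S(2X)+t(X)\le\sigma/2+\sigma/16\le\sigma$. By induction on $s$, and since $S$ is nondecreasing,
\begin{equation}\label{eq:S}
S(z)\le\sigma\qquad\text{for all }z .
\end{equation}

We show that $\mathcal Q$ is empty, which means $\Gamma=\Gamma_Y$. Now that dirty integers are rare at all scales, the argument of Example~\ref{ex:k1} can be imitated. Suppose $Q=q^c\in\mathcal Q$ and $\bar F_j(Q)\ne0$. We look for an integer $a\geq 1$ such that $q\nmid a$, $a$ is clean, $Qa-j\in\mathcal N$, and $Qa+u$ is clean for each of the $k-1$ numbers $u=i-j$, $0\le i<k$, $i\ne j$. For such $a$ the defining relation of $\Gamma$ at $n=Qa-j$ reads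
\[
\bar F_j(Q)+\bar F_j(a)+\sum_{i\ne j}\bar F_i(Qa+i-j)=0,
\]
that is, $\bar F_j(Q)=0$, a contradiction. We count the $a\le z$ that violate a condition, with $Q$ fixed and $z\to\infty$. At most $z/2$ have $q\mid a$. At most $o(z)$ have $Qa-j\notin\mathcal N$. At most $\sum_{Q'\in\mathcal Q,\,Q'\le z}z/Q'\le\sigma z$ are dirty, by \eqref{eq:S}.

Fix $u$ and suppose $Q'\|Qa+u$ with $Q'\in\mathcal Q$ a power of $q'$. If $q'=q$, then $0<|u|<k\le Y<Q$ gives $v_q(u)<c$, so $v_q(Qa+u)=v_q(u)$ and $Q'\le|u|<Y$, which is impossible. So $q'\ne q$, and $a$ lies in a single residue class modulo $Q'$. The $Q'\le z$ account for at most $\sum(z/Q'+1)\le2\sigma z$ values of $a$. Each $Q'>z$ accounts for at most one $a$ and satisfies $Q'\le Qz+k$; there are $O_Q(z/\log z)$ such prime powers.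

In total at most $z(\frac12+\sigma+2k\sigma+o(1))<z-1$ integers $a\le z$ are excluded for large $z$, so a suitable $a$ exists.
\end{proof}

\section{Finite support}\label{sec:support}

\begin{proposition}\label{prop:support}
There is a finite set $\mathcal S$ of primes such that $[i,p^a]=0$ in $\Gamma$ for all $p\notin\mathcal S$, all $a\geq 1$ and all $i$. Consequently every solution, in every abelian group, satisfies $F_i(p^a)=0$ for $p\notin\mathcal S$.
\end{proposition}

We first treat solutions of bounded order, where a vanishing $k$-th difference implies periodicity.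

\begin{lemma}\label{lem:period}
Let $M\ge1$, let $\chi:\Gamma\to\frac1M\mathbb Z/\mathbb Z$ be a homomorphism, and let $R=WM(k-1)!$. Then $\chi([i,p^a])=0$ for all $p\nmid R$, all $a\ge1$ and all $i$.
\end{lemma}

\begin{proof}
Fix $i$, and let $F(n)=\chi([i,n])$, $L=M(k-1)!$ and $\Delta=U^W-1$. Then $U^R=(1+\Delta)^L$, so
\[
F(n+R)-F(n)=\sum_{l=1}^L\binom Ll\Delta^lF(n).
\]
For $1\le l\le k-1$ the coefficient $\binom Ll=\frac Ll\binom{L-1}{l-1}$ is divisible by $M$, because $L/l=M\cdot(k-1)!/l$. These terms vanish since $MF=0$. For $l\ge k$, $\Delta^lF(n)=\Delta^{l-k}\Delta^kF(n)$ is an integer combination of the elements $\Delta^kF(n+sW)=(-1)^k\chi(\gamma_{i,n+sW})$, $0\le s\le L-k$, which vanish if no $n+sW$ lies in $\mathcal E$. By Corollary~\ref{cor:exact}, $F(n+R)=F(n)$ for all $n$ outside a set of density $0$.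

In Section~\ref{sec:model} we went from $R$ to $Rp^a$ in steps of size $R$, but now these particular steps may be exceptional. Instead, restrict to multiples of $R$ and put $f(n)=e(F(Rn)-F(R))$. In
\[
F(Rn)-F(R)=\sum_{p\mid n}\Bigl(F\bigl(p^{v_p(R)+v_p(n)}\bigr)-F\bigl(p^{v_p(R)}\bigr)\Bigr)
\]
the term for $p$ depends only on $v_p(n)$, so $f$ is multiplicative. Its values are $M$-th roots of unity, and $f(n+1)=f(n)$ for $n$ outside a set of density $0$. So $\sum_{n\le x}|f(n+1)-f(n)|=o(x)$. Since $|f|=1$, Theorem~\ref{thm:K} gives $f(n)=n^s$ with $\operatorname{Re}s=0$. This is the example of Remark~\ref{rem:log}, and finite order excludes it: from $f^M=1$, both $Ms\log2$ and $Ms\log3$ lie in $2\pi i\mathbb Z$, and since $\log2/\log3$ is irrational, $s=0$. Thus $F(Rn)=F(R)$ for all $n$. For $n=p^a$ with $p\nmid R$, additivity gives $F(p^a)=0$.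
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:support}]
By Proposition~\ref{prop:fg}, $\Gamma\cong\mathbb Z^d\oplus\Gamma_0$ with $\Gamma_0$ finite. Let $N=2|\Gamma_0|$ and let $\mathcal S$ be the set of prime divisors of $WN(k-1)!$. For $t\ge1$ and $M=N^t$, the number $R$ of Lemma~\ref{lem:period} has exactly these prime divisors, whatever $t$ is. The group $\Gamma/M\Gamma$ is finite and killed by $M$, hence a direct sum of cyclic groups of order dividing $M$, and so homomorphisms to $\frac1M\mathbb Z/\mathbb Z$ separate its points. By Lemma~\ref{lem:period}, $[i,p^a]\in M\Gamma$ for $p\notin\mathcal S$. Since $N\Gamma_0=0$ and $N\ge2$,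
\[
[i,p^a]\in\bigcap_{t\ge1}N^t\Gamma=\bigcap_{t\ge1}N^t\mathbb Z^d=0 .\qedhere
\]
\end{proof}

Finite generation enters in the last display. For a group such as $\mathbb Q$, the intersection of the subgroups $N^t\mathbb Q$ is everything. With $A=\mathbb R/\mathbb Z$ and $\mathcal N=\{n\ge2\}$, Proposition~\ref{prop:support} already proves Theorem~\ref{thm:katai} for $k\geq 2$.

\section{From finite support to the classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $k\ge2$]
Let $(F_j)$ be a solution in $A$. Enlarge the set $\mathcal S$ of Proposition~\ref{prop:support} so that it contains all primes $p\le k$, and define $h_p(n)$ as in (ii) for all $p\in\mathcal S$. Then $\sum_jF_j(n+j)=\sum_{p\in\mathcal S}h_p(n)$ for all $n\geq 1$, and this is $0$ for $n\in\mathcal N$.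

\emph{Each $h_p$ is constant.} Let $p\in\mathcal S$ and $n,n'\ge1$. Choose $e$ with $\ell^e>\max(n,n')+k$ for all $\ell\in\mathcal S$. A set of density $1$ meets every residue class. So by the Chinese remainder theorem there are $m,m'\in\mathcal N$ with $m\equiv n$ and $m'\equiv n'\pmod{p^e}$, and $m\equiv m'\equiv1\pmod{\ell^e}$ for all $\ell\in\mathcal S\setminus\{p\}$. If $0<x<\ell^e$ and $x'\equiv x\pmod{\ell^e}$, then $v_\ell(x')=v_\ell(x)$. Hence $h_p(m)=h_p(n)$, $h_p(m')=h_p(n')$, and $h_\ell(m)=h_\ell(m')=h_\ell(1)$ for $\ell\ne p$. Subtracting the relations at $m$ and $m'$ gives $h_p(n)=h_p(n')$. So $h_p$ has a constant value $c_p$, and $\sum_{p\in\mathcal S}c_p=0$.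

(i) For $p\notin\mathcal S$ this is Proposition~\ref{prop:support}. Let $p\in\mathcal S$ with $p>k$. None of $1,\dots,k$ is divisible by $p$, so $c_p=h_p(1)=0$. For $n=p^a-j\ge1$, the only one of $n,\dots,n+k-1$ that is divisible by $p$ is $n+j=p^a$, since $0<|i-j|<p$ for $i\neq j$. So $F_j(p^a)=h_p(n)=0$.

(ii) The first statement has been shown, as $c_p=0$ for $p>k$. For the converse, $\sum_jF_j(n+j)=\sum_{p\le k}h_p(n)=\sum_{p\le k}c_p=0$ for all $n\ge1$. Now let $p\le k\le p^a$ and $n=p^a-j\ge1$. For $i\ne j$ we have $0<|i-j|<p^a$, so $v_p(n+i)=v_p(p^a+i-j)=v_p(i-j)$. Therefore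
\[
F_j(p^a)=c_p-\sum_{i\ne j}F_i\bigl(p^{v_p(i-j)}\bigr),
\]
and the right side does not depend on $a$.

(iii) For $k\ge3$ the solutions are given in Example~\ref{ex:small}. Let $k=2$. By (i) only the prime $2$ remains, and $c_2=0$ by (ii). Exactly one of $n,n+1$ is even, so $F_0(2^a)=h_2(2^a)=0$ and $F_1(2^a)=h_2(2^a-1)=0$.

(iv) For $p>k$, part (i) gives $F_j(p)=0$. For $p\le k$ and $p^a\ge k$, part (ii) gives $aF_j(p)=F_j(p^a)=F_j(p^{a+1})=(a+1)F_j(p)$, so $F_j(p)=0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HR}
Halberstam and Richert, \emph{Sieve Methods}.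

\bibitem{Kat}
Statement of K\'atai's conjecture, \texttt{https://core.ac.uk/download/147088052.pdf}.

\bibitem{Klu}
Klurman, \emph{Compositio Math.} 153 (2017), 1622--1657.

\bibitem{MR}
Matom\"aki and Radziwi{\l}{\l}, \emph{Ann. of Math.} 183 (2016).

\end{thebibliography}
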